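# Regular words with constants in oligomorphic permutation groups

Throughout, $X$ is an infinite set, permutations act on the left, $\mathrm{Sym}(X)$ is the group of all permutations of $X$, and $F_n$ is the free group on $x_1,\dots,x_n$. A word is evaluated at a tuple $h=(h_1,\dots,h_n)$ of permutations by substituting $h_i$ for $x_i$.

## 1. Oligomorphic groups satisfy no law

**Definition.** A permutation group $G\le\mathrm{Sym}(X)$ is *oligomorphic* if for every $k\ge1$ the componentwise action of $G$ on $X^k$ has only finitely many orbits.

The usual definition asks $X$ to be countably infinite. We allow any infinite $X$, and countability will matter only once, in Theorem C.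

Two examples to keep in mind. The group $\mathrm{Sym}(\mathbb N)$ is oligomorphic: the orbit of $(a_1,\dots,a_k)$ is determined by which coordinates are equal. The group $\mathrm{Aut}(\mathbb Q,<)$ is oligomorphic: the orbit of a tuple is determined by which coordinates are equal and how the distinct ones are ordered, so there are $1,3,13$ orbits for $k=1,2,3$. A non-example is $\mathbb Z$ acting on itself by translation. It has one orbit on points, but infinitely many on pairs, because the difference $b-a$ of a pair $(a,b)$ is invariant.

The first result concerns words *without* constants.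

**Proposition 1.** Let $G\le\mathrm{Sym}(X)$ be oligomorphic and let $1\neq w\in F_n$. Then $w(h)\ne1$ for some $h\in G^n$.

**The case of a highly transitive group.** Suppose that for every $k$, every $k$-tuple of distinct points can be moved by $G$ to every other one. Write $w=z_1z_2\cdots z_\ell$ as a reduced word, with $z_j\in\{x_i^{\pm1}\}$. Choose distinct points $p_\ell,p_{\ell-1},\dots,p_0$ and demand that $z_j$ send $p_j$ to $p_{j-1}$. That is, demand $h_ip_j=p_{j-1}$ if $z_j=x_i$, and $h_ip_{j-1}=p_j$ if $z_j=x_i^{-1}$. Two demands on $h_i$ with the same source $p_j$ would come from $z_jz_{j+1}=x_ix_i^{-1}$, and two with the same target $p_j$ from $z_jz_{j+1}=x_i^{-1}x_i$. Both are excluded, since $w$ is reduced. So the demands on each $h_i$ form an injective partial map with finite domain, and $G$ contains an $h_i$ extending it. Then $w(h)p_\ell=p_0\neq p_\ell$.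

**What $\mathrm{Aut}(\mathbb Q,<)$ asks for.** Now the demands on each $h_i$ must preserve the order. For $w=x_1^{-1}x_2^{-1}x_1x_2$ they are
$$h_2:\ p_4\mapsto p_3,\ p_1\mapsto p_2;\qquad h_1:\ p_3\mapsto p_2,\ p_0\mapsto p_1 .$$
If we place the points so that $p_4<p_1$ but $p_2<p_3$, no $h_2$ exists. So the positions must be chosen with care. The point $p_j$ is reached from $p_\ell$ by the suffix $v_j=z_{j+1}\cdots z_\ell\in F_n$, and $h_i$ is asked to act on these labels as left multiplication by $x_i$. If $F_n$ had a linear order preserved by left multiplication, we could place the points in the order of their labels. It has one.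

**Lemma 2.** $F_n$ carries a linear order $<$ such that $u<v$ implies $gu<gv$ for all $g\in F_n$.

*Proof.* Let $R=\mathbb Z\langle\langle X_1,\dots,X_n\rangle\rangle$ be the ring of formal power series in non-commuting variables. The element $1+X_i$ is a unit of $R$, so $x_i\mapsto1+X_i$ defines a homomorphism $\mu$ from $F_n$ to the units of $R$ with constant term $1$.

*$\mu$ is injective (Magnus).* A nontrivial element of $F_n$ is $x_{i_1}^{a_1}\cdots x_{i_k}^{a_k}$ with $k\ge 1$, $a_j\ne0$ and $i_j\neq i_{j+1}$. Here $(1+X)^a=1+aX+(\text{terms of degree}\ge2)$ for every integer $a$. Consider the coefficient of $X_{i_1}X_{i_2}\cdots X_{i_k}$ in the image. A contribution comes from exponents $n_1,\dots,n_k\ge0$ with $X_{i_1}^{n_1}\cdots X_{i_k}^{n_k}=X_{i_1}\cdots X_{i_k}$. No $n_j$ is $\ge2$, as the right side has no two equal adjacent letters. The degrees sum to $k$, so all $n_j=1$. The coefficient is therefore $a_1\cdots a_k\ne0$, and the image is not $1$.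

*Positive elements.* Order monomials first by degree and then lexicographically. There are finitely many in each degree, so every nonzero series has a least monomial. Call $f=\mu(u)\neq1$ positive if the least monomial of $f-1$ has positive coefficient. For $f,g\ne1$ in the image,
$$fg-1=(f-1)+(g-1)+(f-1)(g-1),$$
and every monomial of the last product has degree larger than the degrees of both least monomials. So if $f$ and $g$ are positive, the least monomial of $fg-1$ is the smaller of the two least monomials, with positive coefficient (the sum of the two coefficients if the monomials agree). Hence products of positive elements are positive. Similarly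
$$f^{-1}-1=-(f-1)-(f-1)(f^{-1}-1)$$
shows that $f^{-1}-1$ has the same least monomial as $f-1$, with opposite coefficient. So exactly one of $f,f^{-1}$ is positive.

Put $u<v$ if $\mu(u^{-1}v)$ is positive. The two facts just proved give transitivity, irreflexivity and totality, and $(gu)^{-1}(gv)=u^{-1}v$ gives invariance. $\square$

**Fact 3 (Ramsey).** If the $k$-element subsets of $\mathbb N$ are colored with finitely many colors, there is an infinite $A\subseteq\mathbb N$ all of whose $k$-element subsets have the same color. Passing to subsets repeatedly, we get one infinite $A$ that works for finitely many colorings, of possibly different $k$, at once.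

*Proof of Proposition 1.* Write $w=z_1\cdots z_\ell$ with $z_j\in\{x_i^{\pm1}\}$. We do not need this to be reduced. Let $v_j=z_{j+1}\cdots z_\ell$, so $v_\ell=1$, $v_0=w$, and $v_{j-1}=z_jv_j$. Let $S=\{v_0,\dots,v_\ell\}\subset F_n$.

*A homogeneous sequence.* Fix distinct points $p_0,p_1,\dots$ of $X$. For each $k\le|S|$ color $\{a_1<\dots<a_k\}$ by the $G$-orbit of $(p_{a_1},\dots,p_{a_k})$. There are finitely many orbits, so Fact 3 gives an infinite $A$ homogeneous for all these colorings. Map $S$ into $A$ preserving order, where $S$ has the order of Lemma 2, and write $p_v$ for the point belonging to $v\in S$.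

*The permutations.* Let $D_i=\{g\in S:x_ig\in S\}$, with elements $\gamma_1<\dots<\gamma_k$. By Lemma 2, $x_i\gamma_1<\dots<x_i\gamma_k$. So $(p_{\gamma_1},\dots,p_{\gamma_k})$ and $(p_{x_i\gamma_1},\dots,p_{x_i\gamma_k})$ are increasing tuples from the homogeneous sequence and lie in one $G$-orbit. Hence there is $h_i\in G$ with $h_ip_g=p_{x_ig}$ for all $g\in D_i$ (take $h_i=1$ if $D_i=\emptyset$).

*The path.* If $z_j=x_i$, then $v_j\in D_i$ and $h_ip_{v_j}=p_{v_{j-1}}$. If $z_j=x_i^{-1}$, then $x_iv_{j-1}=v_j$, so $v_{j-1}\in D_i$ and $h_i^{-1}p_{v_j}=p_{v_{j-1}}$. Composing, $w(h)p_1=p_w\ne p_1$, where the subscript $1$ is the identity of $F_n$. $\square$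

What changes if the word may also contain fixed permutations between its variables?

## 2. Mixed identities, and the theorems about regular words

Elements of the free product $G*F_n$ are products of variables, their inverses, and constants from $G$. For $h\in G^n$, the evaluation $w(h)\in G$ is the image of $w$ under the homomorphism $G*F_n\to G$ that is the identity on $G$ and sends $x_i\mapsto h_i$.

**Definition.** A *mixed identity* of $G$ is a nontrivial $w\in G*F_n$ with $w(h)=1$ for all $h\in G^n$. It is *regular* if its image under the homomorphism $G*F_n\to F_n$ that kills $G$ and fixes each $x_i$ is nontrivial.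

**Example (a mixed identity that is not regular).** Let $G=\mathrm{Sym}(X)$ and let $\tau$ be a transposition. For every $h$, the permutation $\tau\cdot h\tau h^{-1}$ is a product of two transpositions, hence has order $1$, $2$ or $3$. So $w=(\tau x\tau x^{-1})^6$ is always $1$. It is nontrivial in $G*F_1$, since it is a reduced expression in the free product. Killing the constants turns it into $(xx^{-1})^6=1$, so it is not regular.

Thus Proposition 1 fails for general nontrivial words with constants. The following conjecture, stated as a problem in "Mixed Derivatives In" (https://dmg.tuwien.ac.at/pinsker/talks/2026/pinsker_AAA109.pdf), says where the line should be.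

**Conjecture (Bodirsky, Thom, Schneider 2024).** If $G$ is oligomorphic, then $G$ has no regular mixed identities.

We shall prove it, in a stronger form in which the constants need not lie in $G$. Let $\pi:\mathrm{Sym}(X)*F_n\to F_n$ kill $\mathrm{Sym}(X)$ and fix the $x_i$. Call $w\in\mathrm{Sym}(X)*F_n$ *regular* if $\pi(w)\ne1$. Since $G*F_n\le\mathrm{Sym}(X)*F_n$, this extends the definition above. For $h\in G^n$ we have $w(h)\in\mathrm{Sym}(X)$, and $w(1)$ denotes $w(1,\dots,1)$, the product of the constants of $w$ in order.

**Theorem A.** Let $G\le\mathrm{Sym}(X)$, and let $w\in\mathrm{Sym}(X)*F_n$ be regular, with constants anywhere in $\mathrm{Sym}(X)$. Suppose $w$ is written as a product of constants and letters $x_i^{\pm1}$ in which each variable occurs at most $m$ times (counting both $x_i$ and $x_i^{-1}$), $m\ge1$. If $G$ has only finitely many orbits on $X^m$, then $w(h)\neq1$ for some $h\in G^n$. In particular an oligomorphic group has no regular mixed identities: the conjecture holds.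

**Theorem B.** Let $G$ be oligomorphic, $Y\subseteq X$ infinite, $N\ge1$, and $W\subset\mathrm{Sym}(X)*F_n$ finite with $(w(1),\pi(w))\ne(1,1)$ for all $w\in W$. Then there is one $h\in G^n$ such that $w(h)\ne1$ for all $w\in W$, and for every regular $w\in W$, $w(h)$ moves at least $N$ points of $Y$.

**Theorem C.** Let $X$ be countable, $G\le\mathrm{Sym}(X)$ closed and oligomorphic, and $C\le\mathrm{Sym}(X)$ countable. For a comeager set of $h\in G^n$, $w(h)\ne1$ for all regular $w\in C*F_n$ simultaneously. For such $h$, the elements $h_1,\dots,h_n$ freely generate a free group and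
$$\langle C,h_1,\dots,h_n\rangle=\langle\langle C\rangle\rangle\rtimes\langle h_1,\dots,h_n\rangle,$$
where $\langle\langle C\rangle\rangle$ is the normal closure of $C$ in the left-hand side.

**Theorem D.** Let $G$ be oligomorphic and let $w\in\mathrm{Sym}(X)*F_n$ have finitary constants (constants of finite support). Then some power $w^k$, $k\ge1$, evaluates to $1$ on all of $G^n$ if and only if $w$ is not regular.

## 3. Three small cases with constants

**Each variable at most once ($m=1$).** If $w$ is regular, some variable, say $x_1$, occurs, and it occurs once. Put $1$ for the other variables. The result is $c\,h_1^{\pm1}d$ with fixed $c,d\in\mathrm{Sym}(X)$. If this is $1$ for all $h_1\in G$, then $h_1^{\pm1}=c^{-1}d^{-1}$ for all $h_1\in G$, so $G$ is trivial and has infinitely many orbits on $X$. This proves Theorem A for $m=1$.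

**Finitary constants, $G$ oligomorphic.** Run the proof of Proposition 1 with $z_1\cdots z_\ell=\pi(w)$ read off from $w$, and choose the sequence $p_0,p_1,\dots$ outside the finite union of the supports of the constants. Every constant fixes every $p_v$, so $w(h)p_1=p_{\pi(w)}\neq p_1$. This is why the proof did not insist on reduced words.

**The word $w=x\,c\,x^{-1}\,d\,x$, with arbitrary $c,d\in\mathrm{Sym}(X)$.** Here $\pi(w)=x$, and $x$ occurs three times. Let $G$ have finitely many orbits on $X^3$. By the pigeonhole principle there is an infinite set $A\subseteq X$ such that the triples $(p,\,dp,\,cdp)$, $p\in A$, all lie in one $G$-orbit. Pick $q\in A$ and then $p\in A\setminus\{q,cdq\}$. There is $h\in G$ with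
$$hp=q,\qquad h\,dp=dq,\qquad h\,cdp=cdq .$$
Then $w(h)p=h\,c\,h^{-1}dq=h\,c\,dp=cdq\ne p$.

The three demands say that $h$ moves $p$ to $q$ and *commutes with the constants on the points that the computation meets*. Keep this case in mind.

## 4. Why fresh points fail, and why exact commutation is not available

A first approach to general constants is to imitate the highly transitive case: write $w$ in reduced form in the free product, and follow a point along it, choosing a fresh image at every variable. It stops at a piece $x^{-1}cx$. We choose a fresh image $p=hq$. If $c$ fixes $p$, the next step $h^{-1}p=q$ is forced, and the path runs back. This is more than a technical nuisance: the word $(\tau x\tau x^{-1})^6$ of Section 2 is reduced in $G*F_1$ and is an identity, so no argument that uses only the reduced form can succeed. The hypothesis $\pi(w)\ne1$ has to enter.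

The second approach, suggested by the last case of Section 3, is to look for $h_1,\dots,h_n\in G$ that shift a homogeneous sequence, $h_ip_v=p_{x_iv}$, and commute with all the constants. If $c=w(1)$ is the product of the constants and $u=\pi(w)$, then commutation would give
$$w(h)=c\cdot u(h),\qquad w(h)p_v=c\,p_{uv},\tag{1}$$
and it would remain only to see that $c\,p_{uv}\ne p_v$. But such $h_i$ need not exist. Let $G=\mathrm{Aut}(\mathbb Q,<)$ and let $c$ be a permutation of $\mathbb Q$ with exactly one cycle of each finite length $1,2,3,\dots$ and no other cycles. If $h\in G$ commutes with $c$, it maps each cycle of $c$ onto a cycle of the same length, hence onto itself. An order-preserving permutation of a finite set is the identity, so $h=1$.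

So exact commutation can fail in $X$. Two observations get us past this point.

* A permutation commutes with $c$ exactly when it is an automorphism of a structure in which $c$ is named by a function symbol. We are therefore asking for a structure with many automorphisms, and first-order logic provides these after replacing $X$ by an elementarily equivalent structure $M^*$: there, $F_n$ acts by automorphisms and shifts a sequence indexed by $F_n$. In $M^*$, formula (1) holds exactly.
* The statement "$w(h)q\neq q$" involves $h_i$ only through finitely many pairs (point, image). In $X$, the existence of $h_i\in G$ with prescribed $h_i\bar f=\bar t$ means that $\bar f,\bar t$ lie in one $G$-orbit. If the orbits are named by relation symbols and *there are finitely many*, this can be carried from $M^*$ back to $X$.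

## 5. Structures with prescribed automorphisms

We recall what we use from model theory. Two $L$-structures are *elementarily equivalent*, $M\equiv M'$, if they satisfy the same $L$-sentences. A substructure $N_0\subseteq N$ is *elementary*, $N_0\preceq N$, if formulas with parameters in $N_0$ have the same truth value in $N_0$ and $N$. The Tarski–Vaught test says that $N_0\preceq N$ as soon as, whenever $N\models\exists x\,\varphi(x,\bar b)$ with $\bar b$ from $N_0$, there is a witness in $N_0$. The compactness theorem says that a set of sentences has a model if each finite subset has one.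

**Definition.** Let $(I,<)$ be a linear order. A family $(y_i)_{i\in I}$ in a structure $M^*$ is *order-indiscernible* if for every formula $\varphi(v_1,\dots,v_k)$ the truth value of $M^*\models\varphi(y_{i_1},\dots,y_{i_k})$ is the same for all $i_1<\dots<i_k$.

For example, in $(\mathbb Q,<)$ the family $y_i=i$ $(i\in\mathbb N)$ is order-indiscernible, because any two increasing $k$-tuples are related by an automorphism of $(\mathbb Q,<)$. It is not invariant under arbitrary permutations of the indices: the formula $v_1<v_2$ holds for increasing pairs only.

**Lemma 4 (Ehrenfeucht–Mostowski).** Let $M$ be an infinite $L$-structure, $P\in L$ a unary predicate with $P^M$ infinite, and $(I,<)$ a nonempty linear order. There are $M^*\equiv M$, pairwise distinct elements $y_i\in P^{M^*}$ $(i\in I)$, and a homomorphism $\alpha\mapsto\hat\alpha$ from $\mathrm{Aut}(I,<)$ to $\mathrm{Aut}(M^*)$, such that $\hat\alpha(y_i)=y_{\alpha(i)}$ and $(y_i)$ is order-indiscernible.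

*Proof.*

**Step 1: make substructures elementary.** Put $L_0=L$. Given $L_k$, form $L_{k+1}$ by adding, for each $L_k$-formula $\varphi(x,\bar v)$ with a distinguished variable $x$, a function symbol $f_\varphi$ of arity the length of $\bar v$ (a constant symbol if $\bar v$ is empty). Interpret it in $M$ so that $\forall\bar v\,(\exists x\,\varphi(x,\bar v)\to\varphi(f_\varphi(\bar v),\bar v))$ holds. Let $L^S=\bigcup_kL_k$ and let $M^S$ be the resulting expansion of $M$. If $N\models\mathrm{Th}(M^S)$ and $N_0$ is an $L^S$-substructure of $N$, then whenever $N\models\exists x\,\varphi(x,\bar b)$ with $\bar b$ from $N_0$, the element $f_\varphi(\bar b)$ is a witness in $N_0$. By Tarski–Vaught, $N_0\preceq N$.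

**Step 2: obtain an indiscernible sequence of the right order type.** Take new constant symbols $d_i$ $(i\in I)$ and let $\Sigma$ consist of $\mathrm{Th}(M^S)$, the sentences $P(d_i)$, the sentences $d_i\neq d_j$ for $i\neq j$, and all sentences
$$\varphi(d_{i_1},\dots,d_{i_k})\leftrightarrow\varphi(d_{j_1},\dots,d_{j_k}),\qquad \varphi\in L^S,\ i_1<\dots<i_k,\ j_1<\dots<j_k .$$
A finite part of $\Sigma$ involves finitely many formulas $\varphi$ and finitely many $d_i$. Fix distinct $p_0,p_1,\dots\in P^M$. For each of these $\varphi(v_1,\dots,v_k)$, color $\{a_1<\dots<a_k\}$ by the truth value of $\varphi(p_{a_1},\dots,p_{a_k})$ in $M^S$. By Fact 3 there is an infinite $A\subseteq\mathbb N$ homogeneous for all of them. Interpret the finitely many $d_i$ by points $p_a$, $a\in A$, increasingly in $i$. This satisfies the finite part. By compactness, $\Sigma$ has a model $N$. Put $y_i=d_i^N$. These are distinct elements of $P^N$, and they are order-indiscernible for $L^S$-formulas.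

**Step 3: cut down to what the sequence generates.** Let $M^*$ be the $L^S$-substructure of $N$ generated by the $y_i$. By Step 1, $M^*\preceq N$, so $M^*\models\mathrm{Th}(M^S)$ and the family $(y_i)$ is order-indiscernible in $M^*$. Every element of $M^*$ is of the form $t(y_{i_1},\dots,y_{i_k})$ with $t$ an $L^S$-term and $i_1<\dots<i_k$.

**Step 4: extend order automorphisms.** For $\alpha\in\mathrm{Aut}(I,<)$ put
$$\hat\alpha\big(t(y_{i_1},\dots,y_{i_k})\big)=t(y_{\alpha(i_1)},\dots,y_{\alpha(i_k)}).$$
Suppose we have two such elements $t(\bar y)$ and $s(\bar y')$. Let $k_1<\dots<k_p$ list all indices occurring in either. The equation $t=s$ is a formula $\psi(v_1,\dots,v_p)$ evaluated at $(y_{k_1},\dots,y_{k_p})$. Since $\alpha(k_1)<\dots<\alpha(k_p)$, indiscernibility says that $\psi$ holds at $(y_{k_1},\dots,y_{k_p})$ if and only if it holds at $(y_{\alpha(k_1)},\dots,y_{\alpha(k_p)})$. So $\hat\alpha$ is well defined and injective. The same argument with the formula $R(t_1,\dots,t_q)$ shows that relations are preserved in both directions. If $f$ is a function symbol, then $f(t_1,\dots,t_q)$ is again a term, so $\hat\alpha$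 commutes with $f$ by definition. Clearly $\widehat{\alpha\beta}=\hat\alpha\hat\beta$ and the identity goes to the identity, so $\hat\alpha$ is bijective with inverse $\widehat{\alpha^{-1}}$. Thus $\hat\alpha$ is an automorphism with $\hat\alpha(y_i)=y_{\alpha(i)}$. Forgetting the symbols outside $L$ gives the lemma. $\square$

## 6. Naming the constants and the orbits

We treat a finite list of words at once, which Theorem B needs. For Theorem A, read everything with one word.

**Setup.** Let $w_1,\dots,w_r\in\mathrm{Sym}(X)*F_n$ be a list, possibly with repetitions, each written as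
$$w_s=c_{s,0}\,x_{i_{s,1}}^{e_{s,1}}\,c_{s,1}\cdots x_{i_{s,\ell_s}}^{e_{s,\ell_s}}\,c_{s,\ell_s},\qquad e_{s,j}=\pm1,\quad c_{s,j}\in\mathrm{Sym}(X).$$
Let $m_i$ be the total number of pairs $(s,j)$ with $i_{s,j}=i$. Assume that $G$ has finitely many orbits on $X^{m_i}$ whenever $m_i\ge1$. Let $Y\subseteq X$ be infinite.

The language $L$ has a unary predicate $P$, a unary function symbol for each $c_{s,j}$, and, for each $k\in\{m_1,\dots,m_n\}\setminus\{0\}$ and each $G$-orbit $O\subseteq X^k$, a $k$-ary relation symbol $R_O$. Let $M$ be $X$ with these symbols interpreted as $Y$, $c_{s,j}$ and $O$.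

If $M^*\equiv M$, write $c^*_{s,j}$ for the interpretations in $M^*$. They are permutations of $M^*$, since "this function is a bijection" is a first-order sentence true in $M$. For permutations $\sigma_1,\dots,\sigma_n$ of $M^*$ put $w^*_s(\sigma)=c^*_{s,0}\,\sigma_{i_{s,1}}^{e_{s,1}}\,c^*_{s,1}\cdots\sigma_{i_{s,\ell_s}}^{e_{s,\ell_s}}c^*_{s,\ell_s}$.

**Example.** For $w=x\,c\,x^{-1}\,d\,x$ and $Y=X$, the function symbols name $c$, $d$ and the identity, $m_1=3$, and the relation symbols name the $G$-orbits on $X^3$. The orbit relations record exactly the information that Section 3 used about triples.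

**Lemma 5.** In the Setup there are $M^*\equiv M$, $\sigma_1,\dots,\sigma_n\in\mathrm{Aut}(M^*)$ and pairwise distinct $y_v\in P^{M^*}$ $(v\in F_n)$ such that:

1. if $w_s$ is regular, then $w_s^*(\sigma)y_v\neq y_v$ for every $v\in F_n$;
2. if $\pi(w_s)=1$ and $w_s(1)\ne1$, then $w_s^*(\sigma)\neq\mathrm{id}$.

*Proof.*

**Step 1: let $F_n$ act.** Apply Lemma 4 to $M$ with $I=(F_n,<)$ from Lemma 2. Left translations are automorphisms of $(F_n,<)$, so we get a homomorphism $u\mapsto\hat u$ from $F_n$ to $\mathrm{Aut}(M^*)$ with $\hat u(y_v)=y_{uv}$. Put $\sigma_i=\hat x_i$.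

**Step 2: collect the constants.** An automorphism $\sigma$ of $M^*$ respects the function symbols: $\sigma(c^*_{s,j}(z))=c^*_{s,j}(\sigma(z))$. So each $\sigma_i$ commutes with all $c^*_{s,j}$. With $c^*_s=c^*_{s,0}c^*_{s,1}\cdots c^*_{s,\ell_s}$ and $u=\pi(w_s)$ we may move all constants to the left:
$$w_s^*(\sigma)=c_s^*\,\hat u,\qquad w_s^*(\sigma)y_v=c_s^*(y_{uv}).\tag{2}$$

**Step 3: the regular case.** Here we rule out that the single constant $c_s^*$ undoes the shift. Let $u\ne1$ and suppose $c^*_s(y_{uv})=y_v$.

If $v<uv$, then $uv<u^2v$ by left translation by $u$, so $v<uv<u^2v$. Let $\varphi(v_1,v_2)$ be the formula $c_{s,0}(\cdots c_{s,\ell_s}(v_2)\cdots)=v_1$. It holds at $(y_v,y_{uv})$. Since $(v,uv)$ and $(v,u^2v)$ are both increasing pairs, indiscernibility shows that it holds at $(y_v,y_{u^2v})$. So $c_s^*(y_{u^2v})=y_v=c_s^*(y_{uv})$. But $c_s^*$ is injective and $y_{uv}\neq y_{u^2v}$, a contradiction.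

If $uv<v$, then $u^2v<uv<v$, and the formula $c_{s,0}(\cdots c_{s,\ell_s}(v_1)\cdots)=v_2$ at the increasing pairs $(uv,v)$ and $(u^2v,v)$ gives the same contradiction. Since $F_n$ is totally ordered and $uv\ne v$, one of the two cases occurs.

**Step 4: the non-regular case.** If $\pi(w_s)=1$, then (2) reads $w_s^*(\sigma)=c_s^*$. In $M$, the product $c_{s,0}\cdots c_{s,\ell_s}=w_s(1)$ is not the identity, so the sentence $\exists z\ c_{s,0}(\cdots c_{s,\ell_s}(z)\cdots)\neq z$ holds in $M$, hence in $M^*$. $\square$

## 7. Bringing a moved point back to $X$

The $\sigma_i$ live on $M^*$ and have no meaning on $X$. The next lemma replaces them by elements of $G$, at the cost of controlling only finitely many points.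

**Lemma 6 (transfer).** In the Setup, suppose $M^*\equiv M$, $\sigma_1,\dots,\sigma_n\in\mathrm{Aut}(M^*)$, and $q_1,\dots,q_r\in M^*$ satisfy $w^*_s(\sigma)q_s\neq q_s$ for all $s$. Then there are $h\in G^n$ and $q_1',\dots,q_r'\in X$ with $w_s(h)q_s'\neq q_s'$ for all $s$. Moreover, $q'_s\in Y$ whenever $q_s\in P^{M^*}$, and $q_s'\neq q_t'$ whenever $q_s\neq q_t$.

*Proof.*

**Step 1: record the trajectories.** For each $s$ with $\ell_s\ge1$, follow $q_s$ through the word from right to left:
$$a_{s,\ell_s}=c^*_{s,\ell_s}q_s,\qquad b_{s,j}=\sigma_{i_{s,j}}^{e_{s,j}}a_{s,j},\qquad a_{s,j-1}=c^*_{s,j-1}b_{s,j}\quad(2\le j\le\ell_s).$$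
The end of the trajectory is $w_s^*(\sigma)q_s=c^*_{s,0}b_{s,1}\neq q_s$. If $\ell_s=0$, we have just $c^*_{s,0}q_s\ne q_s$.

**Step 2: isolate what is asked of each variable.** Put $(f_{s,j},t_{s,j})=(a_{s,j},b_{s,j})$ if $e_{s,j}=1$, and $(f_{s,j},t_{s,j})=(b_{s,j},a_{s,j})$ if $e_{s,j}=-1$ ("from" and "to"). Then $\sigma_{i_{s,j}}f_{s,j}=t_{s,j}$ in both cases. For $m_i\ge1$ let $\bar f^{(i)},\bar t^{(i)}$ be the $m_i$-tuples of all $f_{s,j}$, respectively $t_{s,j}$, with $i_{s,j}=i$, in one fixed ordering of these pairs $(s,j)$. Then $\sigma_i\bar f^{(i)}=\bar t^{(i)}$.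

**Step 3: find an orbit name for these tuples.** This is where finiteness is used. Since $G$ has finitely many orbits on $X^{m_i}$, the *finite* disjunction in
$$\forall\bar v\ \bigvee_{O\subseteq X^{m_i}}R_O(\bar v)\tag{3}$$
makes (3) a first-order sentence. It holds in $M$, hence in $M^*$. So $R_{O_i}(\bar f^{(i)})$ holds in $M^*$ for some orbit $O_i$. As $\sigma_i$ is an automorphism of $M^*$, $R_{O_i}(\bar t^{(i)})$ holds too. With infinitely many orbits, a tuple in $M^*$ might satisfy no $R_O$ at all.

**Step 4: write one sentence and transfer it.** The structure $M^*$ satisfies the sentence saying that there are $q_s,a_{s,j},b_{s,j}$ such that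

- for $\ell_s\ge1$: $a_{s,\ell_s}=c_{s,\ell_s}(q_s)$, $a_{s,j-1}=c_{s,j-1}(b_{s,j})$ for $2\le j\le\ell_s$, and $c_{s,0}(b_{s,1})\ne q_s$; for $\ell_s=0$: $c_{s,0}(q_s)\neq q_s$;
- $R_{O_i}(\bar f^{(i)})$ and $R_{O_i}(\bar t^{(i)})$ for all $i$ with $m_i\geq1$, where the tuples are formed from the $a_{s,j},b_{s,j}$ as in Step 2;
- $P(q_s)$ for those $s$, and $q_s\neq q_t$ for those $s,t$, for which this holds in $M^*$.

The automorphisms $\sigma_i$ are no longer mentioned. Since $M\equiv M^*$, the sentence holds in $M$. Take witnesses in $X$, write $q_s'$ for the witness of $q_s$, and keep the names $a_{s,j},b_{s,j},\bar f^{(i)},\bar t^{(i)}$ for the others.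

**Step 5: realize the variables in $G$.** In $M$, the symbol $R_{O_i}$ means membership in the $G$-orbit $O_i$. So $\bar f^{(i)}$ and $\bar t^{(i)}$ lie in one $G$-orbit, and there is $h_i\in G$ with $h_i\bar f^{(i)}=\bar t^{(i)}$. If $m_i=0$, take $h_i=1$. By the definition of "from" and "to", $h_{i_{s,j}}^{e_{s,j}}a_{s,j}=b_{s,j}$ for all $s,j$. Hence the trajectory of $q'_s$ under $w_s(h)$ is $q'_s,a_{s,\ell_s},b_{s,\ell_s},\dots,a_{s,1},b_{s,1}$, and $w_s(h)q_s'=c_{s,0}b_{s,1}\neq q_s'$ (or $c_{s,0}q_s'\neq q_s'$ if $\ell_s=0$). The additional claims are the third item of Step 4. $\square$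

## 8. Theorem A, and its permutations written down in $X$

*Proof of Theorem A.* The coordinate projection $X^m\to X^k$, $1\le k\le m$, is $G$-equivariant and onto, so $G$ has finitely many orbits on $X^k$ for all $1\le k\le m$. Each variable occurs at most $m$ times in $w$, so the Setup applies with $r=1$, $w_1=w$, $Y=X$. Since $w$ is regular, Lemma 5(1) gives $w^*(\sigma)y_1\ne y_1$, where the subscript is the identity of $F_n$. By Lemma 6 with $q_1=y_1$, there is $h\in G^n$ with $w(h)\neq1$.

If $G$ is oligomorphic, the hypothesis holds for every $m$. So no regular $w\in G*F_n$ is a mixed identity of $G$, which is the conjecture. $\blacksquare$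

**Remark (the same permutations without $M^*$).** For a single word one can see in $X$ itself what was constructed. Let $w=c_0z_1c_1\cdots z_\ell c_\ell$ with $z_j=x_{i_j}^{e_j}$ be as in Theorem A, $u=\pi(w)$, $v_j=z_{j+1}\cdots z_\ell\in F_n$, and $d_j=c_jc_{j+1}\cdots c_\ell$. Suppose we have points $p_v$ for $v\in S=\{v_0,\dots,v_\ell\}$. Put
$$a_j=d_j\,p_{v_j},\qquad b_j=d_j\,p_{v_{j-1}}.$$
Then $a_\ell=c_\ell p_1$ and $c_{j-1}b_j=d_{j-1}p_{v_{j-1}}=a_{j-1}$. So if $h\in G^n$ satisfies $h_{i_j}^{e_j}a_j=b_j$ for all $j$, then $w(h)p_1=c_0b_1=d_0p_u$. The demand on $h_i$ is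
$$h_i\,(d_jp_{g_j})=d_j\,p_{x_ig_j}\quad\text{for all }j\text{ with }i_j=i,\tag{4}$$
where $g_j=v_j$ if $e_j=1$ and $g_j=v_{j-1}$ if $e_j=-1$. In words, $h_i$ shifts the $p_v$ and commutes with the $d_j$ on the relevant points.

To choose the points, start with any distinct $p_0,p_1,\dots\in X$. For each $i$ that occurs, let $\gamma_1<\dots<\gamma_k$ be the distinct values of $g_j$ $(i_j=i)$, with $g_j=\gamma_{\kappa(j)}$, and color $\{a_1<\dots<a_k\}\subset\mathbb N$ by the $G$-orbit of the tuple $(d_jp_{a_{\kappa(j)}})_{j:\,i_j=i}$. This tuple has at most $m$ entries, so there are finitely many colors. Also color pairs $a<b$ by whether $d_0p_b=p_a$, and by whether $d_0p_a=p_b$. Let $A$ be infinite and homogeneous for all these colorings, and map $S$ into $A$ preserving order. Since $x_i\gamma_1<\dots<x_i\gamma_k$, the two tuples in (4) lie in one $G$-orbit, and $h_i$ exists. Finally $d_0p_u\ne p_1$. If $1<u$ and $d_0p_u=p_1$, homogeneity gives $d_0p_b=p_a=d_0p_{b'}$ for all $a<b<b'$ in $A$, against injectivity. If $u<1$, then $d_0p_u=p_1$ gives $d_0p_a=p_b=d_0p_{a'}$ for all $a<a'<b$ in $A$, with the same contradiction.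 For $w=x\,c\,x^{-1}\,d\,x$, the demands (4) are the three equations of Section 3 with $p=p_1$, $q=p_x$.

## 9. Many words and many moved points at once

*Proof of Theorem B.* **The list.** Form a list containing each regular $w\in W$ exactly $N$ times and each non-regular $w\in W$ once. Since $G$ is oligomorphic, the Setup applies to this list with the given $Y$. Take $M^*$, $\sigma_i$, $y_v$ from Lemma 5.

**The points in $M^*$.** If $W$ contains a regular word, then $n\ge1$ and $F_n$ is infinite. Choose $N$ distinct elements $v\in F_n$ and assign the $N$ points $q_s=y_v$ to the $N$ copies of each regular $w$. They are distinct elements of $P^{M^*}$, and $w^*(\sigma)$ moves each of them by Lemma 5(1). If $w\in W$ is not regular, then $\pi(w)=1$, so $w(1)\neq1$ by hypothesis. By Lemma 5(2) there is a point moved by $w^*(\sigma)$, and we take it as $q_s$.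

**Back to $X$.** Lemma 6 gives one $h\in G^n$ with $w_s(h)q_s'\ne q_s'$ for all $s$. So $w(h)\neq1$ for all $w\in W$. If $w$ is regular, the $N$ points $q_s'$ belonging to its copies lie in $Y$, are distinct, and are moved by $w(h)$. $\square$

## 10. Generic tuples in a closed oligomorphic group

Let $X$ be countable. In the topology of pointwise convergence, $\mathrm{Sym}(X)$ is a Polish topological group. A closed subgroup $G$ is again Polish, and the cosets $aG_{(A)}$ of pointwise stabilizers of finite sets $A\subset X$ form a basis of its topology. A set is *comeager* if it contains a countable intersection of dense open sets. By Baire's theorem, comeager subsets of a Polish space are dense.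

*Proof of Theorem C.*

**Step 1: stabilizers of finite sets stay oligomorphic.** Let $A\subset X$ be finite, $\bar a$ an enumeration of $A$, and $H=G_{(A)}$. Send the $H$-orbit of $\bar x\in X^k$ to the $G$-orbit of $(\bar a,\bar x)\in X^{|A|+k}$. This is injective: if $g(\bar a,\bar x)=(\bar a,\bar x')$ with $g\in G$, then $g$ fixes $A$ pointwise, so $g\in H$ and $g\bar x=\bar x'$. Hence $H$ has finitely many orbits on $X^k$.

**Step 2: each regular word fails to vanish on a dense open set.** Let $w\in C*F_n$ be regular and $E_w=\{h\in G^n:w(h)=1\}$. Evaluation $h\mapsto w(h)$ is continuous from $G^n$ to $\mathrm{Sym}(X)$, so $E_w$ is closed. Suppose it has nonempty interior. Then it contains a product of basic open sets $a_iG_{(A_i)}$, hence, with $A=A_1\cup\dots\cup A_n$ and $H=G_{(A)}$, a set $\prod_ia_iH$ with $a_i\in G$. Consider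
$$w'=w(a_1x_1,\dots,a_nx_n)\in\mathrm{Sym}(X)*F_n .$$
Killing constants gives $\pi(w')=\pi(w)\neq1$, so $w'$ is regular. Its constants need not lie in $H$, and Theorem A does not require this. By Step 1, Theorem A applies to $H$ and $w'$, and yields $k\in H^n$ with
$$1\ne w'(k)=w(a_1k_1,\dots,a_nk_n),$$
although $(a_1k_1,\dots,a_nk_n)\in E_w$. This is a contradiction. So $G^n\setminus E_w$ is open and dense.

**Step 3: all regular words at once.** $C*F_n$ is countable, so the intersection of the sets $G^n\setminus E_w$ over all regular $w\in C*F_n$ is comeager in the Polish space $G^n$.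

**Step 4: the structure of the generated group.** Let $h$ be in this set, $\Gamma=\langle C,h_1,\dots,h_n\rangle$, and let $\mathrm{ev}:C*F_n\to\Gamma$, $w\mapsto w(h)$, which is onto. If $\mathrm{ev}(w)=1$, then $w$ is not regular, so $\pi(w)=1$. Thus $\ker\mathrm{ev}\subseteq\ker\pi|_{C*F_n}$, and there is a homomorphism $\rho:\Gamma\to F_n$ with $\rho\circ\mathrm{ev}=\pi$. It satisfies $\rho(C)=1$ and $\rho(h_i)=x_i$. A nontrivial word in the $h_i$ is mapped by $\rho$ to the same word in the $x_i$, so it is not $1$: the $h_i$ freely generate a free group. The homomorphism $x_i\mapsto h_i$ is a section of $\rho$, so $\Gamma=\ker\rho\rtimes\langle h_1,\dots,h_n\rangle$.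

It remains to identify $\ker\rho$. Since $\rho(\mathrm{ev}(w))=\pi(w)$ and $\mathrm{ev}$ is onto, $\ker\rho=\mathrm{ev}(\ker\pi|_{C*F_n})$. The kernel of $\pi|_{C*F_n}$ is the normal closure of $C$ in $C*F_n$, because the quotient of $C*F_n$ by that normal closure is $F_n$. The image of this normal closure under the surjection $\mathrm{ev}$ is the normal closure of $\mathrm{ev}(C)=C$ in $\Gamma$. So $\ker\rho=\langle\langle C\rangle\rangle$. $\square$

## 11. Finitary constants: the converse

*Proof of Theorem D.* **Regular words.** Let $w$ be regular and $k\ge1$. Since $F_n$ is torsion-free, $\pi(w^k)=\pi(w)^k\ne1$, so $w^k$ is regular. By Theorem A, $w^k$ does not evaluate to $1$ on all of $G^n$.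

**Non-regular words.** Let $\pi(w)=1$ and write $w=c_0z_1c_1\cdots z_\ell c_\ell$ with $z_j\in\{x_i^{\pm1}\}$ and all $c_j$ of finite support. Put $u_j=z_1\cdots z_j$, $u_0=1$. Since $u_j^{-1}u_{j+1}=z_{j+1}$, the product below telescopes, and
$$w=\Big(\prod_{j=0}^{\ell}u_jc_ju_j^{-1}\Big)u_\ell,\qquad u_\ell=\pi(w)=1 .$$
So for every $h\in G^n$, $w(h)$ is a product of conjugates in $\mathrm{Sym}(X)$ of $c_0,\dots,c_\ell$. A conjugate of $c_j$ has support of size $|\mathrm{supp}(c_j)|$, and the support of a product is contained in the union of the supports. Hence $w(h)$ moves at most $t=\sum_j|\mathrm{supp}(c_j)|$ points. It permutes these points, so its order divides $t!$, and $w(h)^{t!}=1$. As $t$ does not depend on $h$, the power $w^{t!}$ evaluates to $1$ on all of $G^n$. $\square$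

The word $(\tau x\tau x^{-1})^6$ of Section 2 is an instance: here $w=\tau x\tau x^{-1}$, and already the sixth power vanishes.

## 12. The hypotheses tested on $\mathbb Z$, $\mathrm{AGL}_1(\mathbb Q)$ and finite sets

**One orbit on points is not enough for two occurrences.** The group $\mathbb Z$ acting on itself by translation has one orbit on $X^1$ and satisfies $x_1x_2x_1^{-1}x_2^{-1}=1$. This word is regular, and each variable occurs twice. So the bound in Theorem A is optimal for $m=1$.

**Finitely many orbits on pairs do not suffice for all regular words.** The group $\mathrm{AGL}_1(\mathbb Q)$ of maps $z\mapsto az+b$ on $\mathbb Q$, $a\neq0$, is $2$-transitive, so it has two orbits on $\mathbb Q^2$. The coefficient $a$ is multiplicative, so commutators have $a=1$ and are translations, and translations commute. Hence $[[x_1,x_2],[x_3,x_4]]$ is an identity. It is nontrivial in $F_4$, because $[x_1,x_2]$ and $[x_3,x_4]$ are nontrivial elements of different free factors and so do not commute. Theorem A is not contradicted: each variable occurs four times, and already on $\mathbb Q^3$ there are infinitely many orbits,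 since $(c-a)/(b-a)$ is an invariant of triples $(a,b,c)$ with $a\ne b$.

**$X$ must be infinite.** If $X$ is finite, $x^{|X|!}$ evaluates to $1$ on all of $\mathrm{Sym}(X)$, and it is regular. In the proof, infinitude of $X$ is used when Lemma 4 starts from infinitely many distinct points $p_0,p_1,\dots$ of $P^M$.
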